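# A self-retraction of a polymorphic type that is not invertible

## Theorem 1 and the conjecture it refutes

**Theorem 1.** In System F with $=_{\beta\eta}$, put
$$S(b):=\forall d.\,(d\to b)\to(b\to d)\to b,\qquad U:=\forall b.\,(S(b)\to b)\to b .$$
There are a term $C:U$ whose only free variable is $x:U$, and a closed term $D:U\to U$, such that
$$D\circ(\lambda x.C)=_{\beta\eta}\mathbf I\qquad\text{but}\qquad(\lambda x.C)\circ D\neq_{\beta\eta}\mathbf I .$$
Moreover, every type application in $C$ and $D$ is to a type variable or to a quantifier-free type.

Here $\mathbf I=\lambda x.x$ at the appropriate type, and $G\circ F$ means $\lambda x.G(Fx)$. The theorem disproves the following statement, whose source is "Retractions of Types with Many Atoms" (https://github.com/lclem/bibliographer).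

**Conjecture (false by Theorem 1).** If $E\vdash\lambda x.C:\tau\to\tau$ and $E\vdash D:\tau\to\tau$ for some environment $E$, and $D\circ(\lambda x.C)=_{\beta\eta}\mathbf I$, then $(\lambda x.C)\circ D=_{\beta\eta}\mathbf I$.

In words: suppose that each element of $\tau$ can be coded as an element of $\tau$ and then decoded, with no loss. Must decoding followed by coding also lose nothing? For functions on a finite set the answer is yes, because an injection of a finite set into itself is onto. For functions on the natural numbers it is no: code by $n\mapsto n+1$ and decode by the predecessor. The question is on which side System F falls. The answer is subtle because "no loss" means a $\beta\eta$-equation between terms with a free variable $x$, which is more than a statement about closed inhabitants of $\tau$.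

Theorem 1 puts System F on the side of the natural numbers, with an empty environment. The last sentence of the theorem says that the failure does not rely on instantiating a quantifier with a quantified type.

## Terms, equality, retracts and heads

We use Church-style System F: types are built from type variables by $\to$ and $\forall$, bound variables carry type annotations, $\to$ associates to the right, and terms are taken up to $\alpha$. From here on, $=$ between terms means $=_{\beta\eta}$, the congruence generated by
$$(\lambda x.M)N=M[x:=N],\quad (\Lambda a.M)\sigma=M[a:=\sigma],\quad \lambda x.Mx=M,\quad \Lambda a.Ma=M,$$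
where in the last two rules $x$, respectively $a$, is not free in $M$. For example, a variable $x:\forall a(a\to a)$ equals $\Lambda a\,\lambda y^a.\,x\,a\,y$. Composition is associative by $\beta$, and $\mathbf I\circ M=M=M\circ\mathbf I$ by $\beta$ and $\eta$.

**Definition (retract).** $\rho\le\tau$ means that there are an environment $E$ and terms $E\vdash F:\rho\to\tau$ and $E\vdash G:\tau\to\rho$ with $G\circ F=\mathbf I$. Free variables of $F$ and $G$ may have arbitrary types. We write $F=\lambda x.C$ and call $C$ the coder and $D=G$ the decoder.

Of course $\tau\le\tau$ always holds, with $F=G=\mathbf I$. The conjecture concerns all pairs that witness it.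

**Example (pairs).** For a type variable $a$ put $\sigma_a:=(a\to a\to a)\to a$ and
$$\langle M,N\rangle:=\lambda t^{a\to a\to a}.\,t\,M\,N:\sigma_a\quad(M,N:a),\qquad \delta:=\lambda y^a.\langle y,y\rangle:a\to\sigma_a,$$
$$\pi_1:=\lambda w^{\sigma_a}.\,w(\lambda u^a\lambda v^a.u),\qquad \pi_2:=\lambda w^{\sigma_a}.\,w(\lambda u^a\lambda v^a.v),\qquad \pi_i:\sigma_a\to a .$$
By $\beta$ we have $\pi_i\langle M_1,M_2\rangle=M_i$, hence $\pi_i(\delta M)=M$, that is,
$$\pi_1\circ\delta=\mathbf I=\pi_2\circ\delta. \tag{1}$$
So $a\le\sigma_a$, and the *same* section $\delta$ has two retractions, $\pi_1$ and $\pi_2$. They are different: on $\langle y,y'\rangle$ with distinct variables $y,y'$ they give $y$ and $y'$.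

We also recall two groups of textbook facts.

**Normal forms and heads.** Typable terms of System F are strongly normalizing, and $\beta\eta$ is Church–Rosser on them (Girard 1972; see also Barendregt, "Lambda calculi with types", *Handbook of Logic in Computer Science*, vol. 2). So each typable term has exactly one $\beta\eta$-normal form. We draw three consequences.

- **(H1)** If $h$ is a variable, the term $h\,T_1\cdots T_n$ (the $T_i$ being terms or types) is not itself a redex, and neither is any $h\,T_1\cdots T_m$ with $m<n$. Hence every reduction takes place inside the $T_i$. So if $h\,T_1\cdots T_n=h'\,T'_1\cdots T'_{n'}$, then $h=h'$, $n=n'$, corresponding type arguments coincide, and corresponding term arguments are $\beta\eta$-equal. If $M=h\,T_1\cdots T_n$, we may therefore call $h$ *the head* of $M$.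
- **(H2)** A term whose type is a type variable has a head. Indeed, its normal form is not an abstraction, for its type is neither an arrow nor a quantified type. So it is a variable or an application. The left end of the application is not an abstraction, or there would be a $\beta$-redex, so it is a variable.
- **(H3)** If $M$ has head $h$ and $\theta$ is a substitution that does not replace $h$, then $M\theta$ has head $h$, since $(h\,T_1\cdots T_n)\theta=h\,(T_1\theta)\cdots(T_n\theta)$.

**Erasure.** Let $|M|$ be the untyped $\lambda$-term with all type information removed: $|\Lambda a.M|=|M\sigma|=|M|$, and $|\cdot|$ commutes with variables, $\lambda$ and term application. Then $|M[x:=N]|=|M|[x:=|N|]$ and $|M[a:=\sigma]|=|M|$. The two sides of type-$\beta$ erase to the same term, and so do those of type-$\eta$; term-$\beta$ and term-$\eta$ erase to untyped $\beta$ and $\eta$. So $M=N$ implies that $|M|$ and $|N|$ are equal in the untyped $\lambda\beta\eta$-calculus. That calculus is consistent: by Church–Rosser, distinct variables are not equal in it (Barendregt, *The Lambda Calculus*, §3.3).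

## Two small types for which the conjecture holds

**A type variable, in any environment.** Let $\tau=a$ and $D\circ(\lambda x.C)=\mathbf I$, so $DC=x$ with $x$ not in $E$. Take a fresh $y:a$. By (H2), $Dy$ has a head, which is $y$ or a variable of $E$. If it were a variable of $E$, it would by (H3) also be the head of $(Dy)[y:=C]=DC=x$, which is absurd. So the head is $y$; since $y:a$ takes no arguments, $Dy=y$. Hence $D=\mathbf I$, then $C=DC=x$, and $(\lambda x.C)\circ D=\mathbf I$.

**The type $a\to a$, with closed terms.** Let $M:(a\to a)\to(a\to a)$ be closed. The term $M\,x\,y:a$ with $x:a\to a$ and $y:a$ has head $y$ (then it is $y$) or head $x$ (then it is $x\,N$ with $N:a$ of the same kind). By induction on the normal form, $M=\lambda x\lambda y.\,x^ny$ for some $n\ge0$. Composing the terms for $n$ and $m$ gives the term for $nm$, and the term for $n$ equals $\mathbf I$ only if $n=1$. So $D\circ(\lambda x.C)=\mathbf I$ means $nm=1$, hence $n=m=1$, and both terms are $\mathbf I$.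

## Counting settles the simple types

A sensible first approach is to prove the conjecture by counting: interpret $\tau$ as a finite set, and use that an injection of a finite set into itself is a bijection. For simple types this works.

**Proposition 2.** If $E,\tau,C,D$ are simply typed (no $\forall$, $\Lambda$ or type application), the conjecture holds.

We use Statman's finite completeness theorem (R. Statman, "Completeness, invariance and $\lambda$-definability", *J. Symbolic Logic* 47 (1982)): simply typed terms that are not $\beta\eta$-equal are separated by a full type structure over some finite set. In the full type structure over $X$ the atom $o$ denotes $X$ and $\rho\to\rho'$ denotes the set of *all* functions from the denotation of $\rho$ to that of $\rho'$. Equal terms have equal denotations.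

**Step 1: reduce to one atom.** Write $M^\circ$ for $M$ with every atom in its annotations replaced by a single atom $o$. Replacing atoms preserves typing and equality, so $D^\circ\circ(\lambda x.C)^\circ=\mathbf I$.

**Step 2: count.** Fix a finite set $X$ and a valuation of the free variables. The denotation of $\tau^\circ$ is a finite set. The denotation of $(\lambda x.C)^\circ$ is a self-map of it with a left inverse, hence injective, hence bijective, and the denotation of $D^\circ$ is its two-sided inverse. So $(\lambda x.C)^\circ\circ D^\circ$ and $\mathbf I$ have the same denotation.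

**Step 3: go back to terms.** Let $\vec y$ be the finitely many variables of $E$ that occur free in $\lambda x.C$ and $D$. By Step 2, the closed terms $\lambda\vec y.\,(\lambda x.C)^\circ\circ D^\circ$ and $\lambda\vec y.\,\mathbf I$ have equal denotations over every finite set. By Statman's theorem they are equal; applying both to $\vec y$ gives $(\lambda x.C)^\circ\circ D^\circ=\mathbf I$.

**Step 4: restore the atoms.** Let $N$ be the normal form of $(\lambda x.C)\circ D$ over the original atoms. Being a redex depends only on the shape of a term and not on its annotations, so $N^\circ$ is normal. It equals $(\lambda x.C)^\circ\circ D^\circ=\mathbf I$, so by uniqueness $N^\circ$ is $\lambda x.x$. Hence $N=\lambda x^\rho.x$ for some $\rho$, and $\rho=\tau$ because $N:\tau\to\tau$. $\blacksquare$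

The argument stops at Step 2 as soon as quantifiers are present. The full type structure assigns one finite set to each atom, and nothing in it supplies a finite set for a type $\forall b.\,\tau$, whose elements must act at every instance of $b$. Theorem 1 says that this cannot be repaired. If the types are interpreted as finite sets, terms of arrow type as functions, and equal terms as equal functions, then Step 2 shows that the two sides $(\lambda x.C)\circ D$ and $\mathbf I$ get the same interpretation, although for the terms of Theorem 1 they are not equal.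

## Successor and predecessor, and where they fail

If the conjecture is to fail, the natural numbers suggest a counterexample. Let $\mathrm{Nat}:=\forall a.(a\to a)\to a\to a$, and take as coder the successor
$$\mathrm{suc}:=\lambda x^{\mathrm{Nat}}.\,\Lambda a\,\lambda f^{a\to a}\lambda y^a.\,f(x\,a\,f\,y).$$
The decoder is the predecessor by pairs:
$$\mathrm{pre}:=\lambda z^{\mathrm{Nat}}.\,\Lambda a\,\lambda f\lambda y.\,\pi_1(z\,\sigma_a\,\mathrm{st}\,\langle y,y\rangle),\qquad \mathrm{st}:=\lambda q^{\sigma_a}.\,\langle\pi_2\,q,\,f(\pi_2\,q)\rangle .$$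
On numerals this is right: $\mathrm{st}$ applied $n+1$ times to $\langle y,y\rangle$ gives $\langle f^ny,f^{n+1}y\rangle$, whose first component is $f^ny$. But for a variable $x:\mathrm{Nat}$ we get
$$\mathrm{pre}\,(\mathrm{suc}\,x)\,a\,f\,y=\pi_1\bigl(\mathrm{st}(x\,\sigma_a\,\mathrm{st}\,\langle y,y\rangle)\bigr)=\pi_2(x\,\sigma_a\,\mathrm{st}\,\langle y,y\rangle)=x\,\sigma_a\,\mathrm{st}\,\langle y,y\rangle\,(\lambda u\lambda v.v),$$
and we would need $x\,a\,f\,y$. By (H1) the two are different: their first type arguments are $\sigma_a$ and $a$.

This is the exact obstacle. To take apart the coded value, the decoder uses it at the instance $\sigma_a$. The coder passes this instance on to $x$. No $\beta\eta$-step afterwards changes a type argument of the variable $x$. So the coder must *not* use $x$ at the instance at which it is itself used. The instance for $x$ has to be left open, for the decoder to choose later.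

## A type of packets that leave the instance open

We look for a type $U=\forall b.(S(b)\to b)\to b$. An element of $U$, at instance $b$, receives a *handler* $k:S(b)\to b$ and returns something of type $b$. The coder should be of the form $\Lambda b\,\lambda k.\,k(\text{packet})$, where the packet contains "$x$ at some instance $d$" and whoever opens the packet chooses $d$. What must the opener supply besides $d$?

- The term $x\,d$ expects a handler $K:S(d)\to d$ and returns an element of $d$. The packet must return an element of $b$. So we need $i:d\to b$.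
- To build $K$ we have only $k:S(b)\to b$. Given $s:S(d)$, we must turn it into an element of $S(b)$, apply $k$, and come back from $b$ to $d$. So we need $j:b\to d$.

This suggests $S(b)=\forall d.(d\to b)\to(b\to d)\to b$. It remains to turn packets $s:S(d)$ into packets in $S(b)$; the maps $i,j$ are enough for that.

**Definition (transport).** Let $\rho,\tau$ be types, and let $i:\rho\to\tau$, $j:\tau\to\rho$ and $s:S(\rho)$ be terms. Put
$$T_{i,j}(s):=\Lambda e\,\lambda {i'}^{\,e\to\tau}\lambda {j'}^{\,\tau\to e}.\;i\bigl(s\,e\,(j\circ i')\,(j'\circ i)\bigr),$$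
with $e,i',j'$ fresh.

**Lemma 3.** (a) $T_{i,j}(s):S(\tau)$. (b) For $i_1:\rho\to\tau$, $j_1:\tau\to\rho$, $i_2:\tau\to\upsilon$, $j_2:\upsilon\to\tau$ and $s:S(\rho)$,
$$T_{i_2,j_2}(T_{i_1,j_1}(s))=T_{i_2\circ i_1,\;j_1\circ j_2}(s).$$
(c) $T_{\mathbf I,\mathbf I}(s)=s$.

*Proof.* (a) We have $s\,e:(e\to\rho)\to(\rho\to e)\to\rho$. Since $j\circ i':e\to\rho$ and $j'\circ i:\rho\to e$, the term $s\,e\,(j\circ i')(j'\circ i)$ has type $\rho$, and $i$ sends it to $\tau$. (b) By $\beta$ and associativity,
$$T_{i_2,j_2}(T_{i_1,j_1}(s))=\Lambda e\lambda i'\lambda j'.\,i_2\bigl(T_{i_1,j_1}(s)\,e\,(j_2\circ i')(j'\circ i_2)\bigr)=\Lambda e\lambda i'\lambda j'.\,i_2\bigl(i_1(s\,e\,(j_1\circ j_2\circ i')(j'\circ i_2\circ i_1))\bigr),$$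
which is the right-hand side. (c) $T_{\mathbf I,\mathbf I}(s)=\Lambda e\lambda i'\lambda j'.\,s\,e\,i'\,j'=s$, by $\eta$ three times. $\blacksquare$

The coder is now forced by the plan. With $x:U$ free,
$$C:=\Lambda b\,\lambda k^{S(b)\to b}.\;k\,G_0,\qquad G_0:=\Lambda d\,\lambda i^{d\to b}\lambda j^{b\to d}.\;i\,(x\,d\,K),\qquad K:=\lambda s^{S(d)}.\;j\bigl(k\,(T_{i,j}(s))\bigr). \tag{2}$$
*Typing.* By Lemma 3(a), $T_{i,j}(s):S(b)$, so $k(T_{i,j}(s)):b$, and $K:S(d)\to d$. Then $x\,d\,K:d$, so $i(x\,d\,K):b$ and $G_0:S(b)$. Hence $k\,G_0:b$ and $C:U$.

## One section, two retractions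

Let us try to decode at the instance $a$ itself, with $D'=\lambda z.\Lambda a\,\lambda h^{S(a)\to a}.\,z\,a\,M$ for some handler $M:S(a)\to a$. With $b:=a$ and $k:=M$ we get $C\,a\,M=M\,G_0$. Opening the packet at $d:=a$ with two identities gives
$$G_0\,a\,\mathbf I\,\mathbf I=x\,a\,\bigl(\lambda s.\,M(T_{\mathbf I,\mathbf I}(s))\bigr)=x\,a\,M .$$
The instance is now right, and $x\,a\,h$ is what we want. But consider the two obvious handlers.

- If $M=\lambda g.\,g\,a\,\mathbf I\,\mathbf I$ opens packets, then $C\,a\,M=x\,a\,M$. By (H1) this is not $x\,a\,h$, because the closed-up handler $M$ does not contain the variable $h$ at all, while $h$ is normal, so $M\ne h$.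
- If $M=h$ passes packets on, then $C\,a\,h=h\,G_0$, which has head $h$ and not $x$.

The handler $M$ meets packets in two roles. The outermost packet $G_0$ has to be opened. The packets that $x$ itself sends to its handler have to be passed on to $h$. And $M$ cannot see which of the two it is dealing with.

The remedy is to let $M$ give *both* answers, as a pair, and to let the one who asked pick a component. So we use the instance $b:=\sigma_a$. The decoder, on the outside, reads $\pi_1$, the answer "opened". The inner handler $K$ of (2) reads its answer by $j$; so the packet is opened with $j:=\pi_2$, and $K$ reads the answer "passed on". The map $i:a\to\sigma_a$ with which the packet is opened puts an element of $a$ in both places: $i:=\delta$. By (1), both readings undo $\delta$, and that is what makes the two roles compatible.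

To pass a packet $g:S(\sigma_a)$ on to $h:S(a)\to a$ we must transport it from $\sigma_a$ to $a$; we use the maps $\pi_1:\sigma_a\to a$ and $\delta:a\to\sigma_a$. Thus
$$D:=\lambda z^U.\,\Lambda a\,\lambda h^{S(a)\to a}.\;\pi_1(z\,\sigma_a\,M),\qquad M:=\lambda g^{S(\sigma_a)}.\,\bigl\langle\,\pi_1(g\,a\,\delta\,\pi_2)\,,\;h\bigl(T_{\pi_1,\delta}(g)\bigr)\bigr\rangle . \tag{3}$$
*Typing.* We have $g\,a:(a\to\sigma_a)\to(\sigma_a\to a)\to\sigma_a$, so $\pi_1(g\,a\,\delta\,\pi_2):a$. By Lemma 3(a), $T_{\pi_1,\delta}(g):S(a)$, so the second component has type $a$. Hence $M:S(\sigma_a)\to\sigma_a$, $z\,\sigma_a\,M:\sigma_a$ and $D:U\to U$. The term $D$ is closed.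

Written out, $T_{\pi_1,\delta}(g)=\Lambda e\,\lambda\alpha^{e\to a}\lambda\gamma^{a\to e}.\,\pi_1(g\,e\,(\delta\circ\alpha)(\gamma\circ\pi_1))$.

## Proof of Theorem 1

We take $C$ from (2) and $D$ from (3).

**Step 1: compute $D\,C$ down to the head variable $x$.** The purpose is to see that $x$ ends up at the instance $a$. Let $G_0,K$ be taken with $b:=\sigma_a$ and $k:=M$. Then
$$D\,C=\Lambda a\lambda h.\,\pi_1(C\,\sigma_a\,M)=\Lambda a\lambda h.\,\pi_1(M\,G_0)=\Lambda a\lambda h.\,\pi_1(G_0\,a\,\delta\,\pi_2),$$
because the first component of $M\,G_0$ is $\pi_1(G_0\,a\,\delta\,\pi_2)$. Opening the packet means putting $d:=a$, $i:=\delta$, $j:=\pi_2$ in (2):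
$$G_0\,a\,\delta\,\pi_2=\delta(x\,a\,K^*),\qquad K^*:=\lambda s^{S(a)}.\,\pi_2\bigl(M\,(T_{\delta,\pi_2}(s))\bigr).$$
Since $\pi_1(\delta N)=N$,
$$D\,C=\Lambda a\lambda h.\;x\,a\,K^* .$$

**Step 2: show $K^*=h$.** The purpose is to see that $x$ gets the original handler back. The second component of $M\,g$ is $h(T_{\pi_1,\delta}(g))$. So, by Lemma 3(b), then (1), then Lemma 3(c),
$$\pi_2\bigl(M\,(T_{\delta,\pi_2}(s))\bigr)=h\bigl(T_{\pi_1,\delta}(T_{\delta,\pi_2}(s))\bigr)=h\bigl(T_{\pi_1\circ\delta,\;\pi_2\circ\delta}(s)\bigr)=h\bigl(T_{\mathbf I,\mathbf I}(s)\bigr)=h\,s .$$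
Hence $K^*=\lambda s.\,h\,s=h$. Here both equations in (1) are used, one in each index.

**Step 3: conclude $D\circ(\lambda x.C)=\mathbf I$.** By Steps 1 and 2, $D\,C=\Lambda a\lambda h.\,x\,a\,h=x$, by the two $\eta$-rules. So $D\circ(\lambda x.C)=\lambda x.\,D\,C=\lambda x.x=\mathbf I$.

**Step 4: show $(\lambda x.C)\circ D\ne\mathbf I$.** The reason is that every value of the coder begins by calling its handler: $(\lambda x.C)(Dz)=\Lambda b\lambda k.\,k(\cdots)$, and nothing forces a variable $z$ to do so. To make this precise with the weakest tool, suppose $(\lambda x.C)\circ D=\mathbf I$ and erase types. In the untyped $\lambda\beta\eta$-calculus we would have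
$$\lambda z.\,(\lambda x.\lambda k.\,k\,|G_0|)(|D|\,z)=\lambda z.\,z .$$
Let $w\ne w'$ be distinct variables. Apply both sides to $\lambda v.w'$ and then to $\lambda v.w$. The left side becomes $(\lambda v.w)(\cdots)=w$. The right side becomes $(\lambda v.w')(\lambda v.w)=w'$. So $w=w'$ in the untyped calculus, which contradicts its consistency.

**Step 5: inspect the type applications.** With the abbreviation $T$ written out, the type applications are $x\,d$ and $s\,e$ in $C$, and $z\,\sigma_a$, $g\,a$ and $g\,e$ in $D$. The types $d,e,a$ are variables and $\sigma_a=(a\to a\to a)\to a$ has no quantifier. $\blacksquare$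

**Remark.** The type $U$ has no closed inhabitant, so the theorem is really about terms with a free variable. Indeed, applying a closed inhabitant to $b$ and a variable $k:S(b)\to b$ would give a term of type $b$ in an environment of variables of two sorts: $k:S(b)\to b$, and (none so far) variables $i:\rho\to\rho'$ with $\rho,\rho'$ type variables. We claim that no such environment admits a term whose type is a type variable. Otherwise take a normal one of smallest size, over all such environments with this type of $k$. By (H2) it is $i\,Q$ or $k\,Q$. In the first case $Q$ is smaller and its type is a type variable, a contradiction. In the second, $Q:S(b)$ is normal. A normal term of type $S(b)$, or of type $(d\to b)\to(b\to d)\to b$, or of type $(b\to d)\to b$, is not a variable of the environment applied to arguments, because such terms have type $S(b)\to b$, or $\rho\to\rho'$ with type variables $\rho,\rho'$, or a type variable. So $Q=\Lambda d\,\lambda i\lambda j.\,Q'$ with $Q':b$ smaller, in an environment of the same kind: a contradiction again.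

## Infinitely many idempotents

Write $c:=\lambda x.C$, so $D\circ c=\mathbf I$ and $c\circ D\ne\mathbf I$. Powers refer to composition, with $c^0=D^0=\mathbf I$. Since $D^n\circ c^n=\mathbf I$, each $c^n\circ D^n$ is idempotent.

**Corollary 4.** The idempotents $c^n\circ D^n$ ($n\ge0$) are pairwise distinct.

*Proof.* Suppose $c^mD^m=c^nD^n$ with $m<n$. Multiply by $D^m$ on the left and by $c^m$ on the right. The left side becomes $D^mc^mD^mc^m=\mathbf I$. The right side becomes $(D^mc^n)(D^nc^m)=c^{n-m}D^{n-m}$. So $\mathbf I=c\,R$ with $R:=c^{n-m-1}D^{n-m}$. Then $D=D(cR)=(Dc)R=R$, hence $cD=cR=\mathbf I$, a contradiction. $\blacksquare$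

## Types that absorb an argument

The packets can carry an extra argument of any fixed type $p$. For a type $p$, with the bound variables $b,d,e$ (and, below, $a$) chosen not free in $p$, put
$$S_p(b):=\forall d.(d\to b)\to(b\to d)\to p\to b,\qquad U_p:=\forall b.(S_p(b)\to b)\to b .$$

**Theorem 5.** For every type $p$, $(p\to U_p)\le U_p$ via closed terms. Hence $(p\to\cdots\to p\to U_p)\le U_p$ for any number of $p$'s.

**Step 1: transport with a parameter.** For $i:\rho\to\tau$, $j:\tau\to\rho$ and $s:S_p(\rho)$ put
$$T^p_{i,j}(s):=\Lambda e\,\lambda {i'}^{\,e\to\tau}\lambda {j'}^{\,\tau\to e}\lambda y^p.\;i\bigl(s\,e\,(j\circ i')\,(j'\circ i)\,y\bigr):S_p(\tau).$$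
The typing is as in Lemma 3(a), since $s\,e:(e\to\rho)\to(\rho\to e)\to p\to\rho$. Again
$$T^p_{i_2,j_2}(T^p_{i_1,j_1}(s))=\Lambda e\lambda i'\lambda j'\lambda y.\,i_2\bigl(i_1(s\,e\,(j_1\circ j_2\circ i')(j'\circ i_2\circ i_1)\,y)\bigr)=T^p_{i_2\circ i_1,\;j_1\circ j_2}(s),$$
and $T^p_{\mathbf I,\mathbf I}(s)=\Lambda e\lambda i'\lambda j'\lambda y.\,s\,e\,i'\,j'\,y=s$ by $\eta$.

**Step 2: the two terms.** The packet now waits for $y:p$ before it uses $f\,y$:
$$F:=\lambda f^{p\to U_p}.\,\Lambda b\,\lambda k^{S_p(b)\to b}.\,k\bigl(\Lambda d\,\lambda i^{d\to b}\lambda j^{b\to d}\lambda y^p.\,i(f\,y\,d\,K)\bigr),\qquad K:=\lambda s^{S_p(d)}.\,j\bigl(k(T^p_{i,j}(s))\bigr),$$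
$$G:=\lambda z^{U_p}.\,\lambda u^p.\,\Lambda a\,\lambda h^{S_p(a)\to a}.\,\pi_1(z\,\sigma_a\,M_u),\qquad M_u:=\lambda g^{S_p(\sigma_a)}.\bigl\langle\pi_1(g\,a\,\delta\,\pi_2\,u),\;h(T^p_{\pi_1,\delta}(g))\bigr\rangle .$$
*Typing.* $K:S_p(d)\to d$ and $f\,y:U_p$, so $f\,y\,d\,K:d$; the packet has type $S_p(b)$, and $F:(p\to U_p)\to U_p$. Next, $g\,a\,\delta\,\pi_2\,u:\sigma_a$ and $T^p_{\pi_1,\delta}(g):S_p(a)$, so $M_u:S_p(\sigma_a)\to\sigma_a$. Since $a$ is not free in $p$, the abstraction $\Lambda a$ under $u:p$ is allowed, and $G:U_p\to(p\to U_p)$. Neither term has a free term variable.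

**Step 3: compute $G(Ff)$.** Let $P_0$ be the packet of $Ff$ at $b:=\sigma_a$, $k:=M_u$. Then
$$G(Ff)=\lambda u\Lambda a\lambda h.\,\pi_1(M_u\,P_0)=\lambda u\Lambda a\lambda h.\,\pi_1(P_0\,a\,\delta\,\pi_2\,u)=\lambda u\Lambda a\lambda h.\,\pi_1(\delta(f\,u\,a\,K^*))=\lambda u\Lambda a\lambda h.\,f\,u\,a\,K^*,$$
where, by Step 1 and (1),
$$K^*=\lambda s^{S_p(a)}.\,\pi_2\bigl(M_u(T^p_{\delta,\pi_2}(s))\bigr)=\lambda s.\,h\bigl(T^p_{\pi_1,\delta}(T^p_{\delta,\pi_2}(s))\bigr)=\lambda s.\,h\bigl(T^p_{\mathbf I,\mathbf I}(s)\bigr)=\lambda s.\,h\,s=h .$$
So $G(Ff)=\lambda u\Lambda a\lambda h.\,f\,u\,a\,h=f$, that is, $G\circ F=\mathbf I$.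

**Step 4: iterate.** If $\rho\le\tau$ via $F',G'$, then $(p\to\rho)\le(p\to\tau)$ via $\lambda f.\,F'\circ f$ and $\lambda g.\,G'\circ g$, because $G'\circ(F'\circ f)=f$. Retractions compose, so $\le$ is transitive, and closed terms stay closed. Hence $p\to(p\to U_p)\le p\to U_p\le U_p$, and so on by induction. $\blacksquare$

## Mutual retracts that are not isomorphic

Two types are *isomorphic in $E$* if there are terms $F,G$ over $E$ with $G\circ F=\mathbf I$ and $F\circ G=\mathbf I$.

**Theorem 6.** Let $p=\forall a(a\to a)$. Then $U_p\le(p\to U_p)\le U_p$ via closed terms, but in no environment $E$ are $U_p$ and $p\to U_p$ isomorphic. So $\le$ is not antisymmetric up to isomorphism.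

**Step 1: the two retractions.** The second is Theorem 5. For the first, take $\lambda x^{U_p}\lambda u^p.\,x$ and $\lambda f^{p\to U_p}.\,f(\Lambda a\lambda y^a.y)$; the composite is $\lambda x.(\lambda u.x)(\Lambda a\lambda y.y)=\lambda x.x$.

**Step 2: set up two test terms.** Suppose $E\vdash F:U_p\to(p\to U_p)$ and $E\vdash G:(p\to U_p)\to U_p$ are mutually inverse. Take fresh $z:U_p$, $w:p\to U_p$, $u:p$, a fresh type variable $b$, and a fresh $k:S_p(b)\to b$. Note that $p$ and $U_p$ are closed types. Put
$$t:=F\,z\,u\,b\,k:b,\qquad r:=G\,w\,b\,k:b .$$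
Both have type a type variable, so both have heads by (H2).

**Step 3: find the heads.** The free variables of $r$ are among $w$, $k$ and $E$. We have $r[w:=Fz]=G(Fz)\,b\,k=z\,b\,k$, with head $z$. If the head of $r$ were $k$ or a variable of $E$, it would by (H3) survive this substitution, a contradiction. So $r$ has head $w$. The free variables of $t$ are among $z,u,k$ and $E$. We have $t[z:=Gw]=F(Gw)\,u\,b\,k=w\,u\,b\,k$, with head $w$. If the head of $t$ were $u$, $k$ or a variable of $E$, it would survive, a contradiction. So $t$ has head $z$.

**Step 4: find the shapes.** The types of $w$, of $w\,P$ and of $w\,P\,\rho$ are $p\to U_p$, $U_p$ and $(S_p(\rho)\to\rho)\to\rho$, none of which is a type variable. So the normal form of $r$ has at least three arguments. The same holds for $t$ with at least two. Hence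
$$r=w\,P\,\rho\,L\,\vec T,\qquad t=z\,\rho'\,L'\,\vec T',$$
where $P:p$ and $L':S_p(\rho')\to\rho'$. Since reduction creates no free variables, $P$ contains neither $u$ nor $z$.

**Step 5: substitute one into the other.** The purpose is an equation that determines $P$. Put $L'':=L'[z:=Gw]$, $\vec T'':=\vec T'[z:=Gw]$, and let $\theta:=[b:=\rho',\,k:=L'']$ be the simultaneous substitution. Since $b$ and $k$ are not free in $G\,w$, we have $r\theta=(G\,w\,b\,k)\theta=G\,w\,\rho'\,L''$. Therefore
$$w\,u\,b\,k=t[z:=Gw]=(G\,w\,\rho'\,L'')\,\vec T''=(r\theta)\,\vec T''=w\,(P\theta)\,(\rho\theta)\,(L\theta)\,(\vec T\theta)\,\vec T'' .$$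
By (H1), comparison of the first arguments gives
$$P\theta=u. \tag{4}$$
This is not yet absurd. The term $P$ does not contain $u$, but it may contain $k$, and $\theta$ replaces $k$ by $L''$, which may contain $u$.

**Step 6: show that $k$ cannot help.** Take a fresh type variable $a'$ and a fresh $y:a'$, and look at $P\,a'\,y:a'$. It has a head, which is $y$, $w$, $k$ or a variable of $E$. Suppose it is $k$. Then the normal form is $k\,Q_1\cdots Q_n$ with $k:S_p(b)\to b$. The case $n=0$ has an arrow type, and $k\,Q_1$ has type $b$, a type variable, so it takes no further argument; thus $n=1$ and the type is $b\ne a'$, a contradiction. So the head is $y$, $w$ or a variable of $E$. None of these is replaced by $\theta$, and $a'$ and $y$ are fresh, so by (H3) $(P\theta)\,a'\,y=(P\,a'\,y)\theta$ has the same head, which is not $u$. But by (4), $(P\theta)\,a'\,y=u\,a'\,y$ has head $u$. This contradiction proves the theorem. $\blacksquare$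

## No type absorbs itself

In Theorem 5 the type $p$ is fixed before $U_p$ is built. The absorption cannot be made self-referential.

**Proposition 7.** There are no type $\tau$ and environment $E$ with $(\tau\to\tau)\le\tau$.

*Proof.* Suppose $F:(\tau\to\tau)\to\tau$ and $G:\tau\to(\tau\to\tau)$ over $E$ satisfy $G\circ F=\mathbf I$. We build a fixed point, which normalization forbids. For a fresh variable $f:\tau\to\tau$ put
$$\Theta:=\lambda x^\tau.\,f(G\,x\,x):\tau\to\tau,\qquad N:=G(F\Theta)(F\Theta):\tau .$$
Since $G(F\Theta)=\Theta$, we have $N=\Theta(F\Theta)=f\bigl(G(F\Theta)(F\Theta)\bigr)=f\,N$. Let $n$ be the $\beta\eta$-normal form of $N$. Then $f\,n$ is normal too, because $f$ is a variable, and it is equal to $f\,N=N$. By uniqueness $n$ and $f\,n$ are the same term, which is impossible, since they differ in size. $\blacksquare$
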